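\title{Separation for alternating parity tree automata holds only in the B\"uchi class}

\begin{abstract}
Consider the class of languages of infinite binary trees recognized by alternating parity automata with ranks in $\{i,\dots,n\}$, where $i\in\{0,1\}$ and $i<n$. The class has the separation property if any two disjoint languages in it can be separated by a language that belongs to the class together with its complement. It has been conjectured that the property holds when $n$ is even and fails when $n$ is odd. We prove that it holds only for $(i,n)=(1,2)$, the B\"uchi class. The conjecture is therefore correct for odd $n$ and false for every even $n$ with $(i,n)\neq(1,2)$, the smallest counterexample being $(0,2)$. What survives for even $n$ is separation of languages recognized by nondeterministic automata. The counterexample is a game with two contestants and a referee; the proof that it cannot be separated uses a congruence of finite index attached to a hypothetical separator and reduces a game language of the dual index either to the separator or to its complement.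
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Automata and their index}

A \emph{tree} over a finite alphabet $\Sigma$ is a map $t\colon\{0,1\}^*\to\Sigma$. Words $v\in\{0,1\}^*$ are its \emph{nodes}, the empty word $\varepsilon$ is the root, $v0$ and $v1$ are the left and the right child of $v$, and $|v|$ is the depth of $v$. A \emph{language} is a set of trees over one finite alphabet; the alphabet may change from one language to another. We write $[i,n]=\{i,i+1,\dots,n\}$, and for an infinite sequence of elements of $[i,n]$ we write $\limsup$ for the largest number that occurs in it infinitely often.

An \emph{alternating parity tree automaton} $\mathcal A=(Q,q_0,\delta,\operatorname{rk})$ over $\Sigma$ consists of a finite set $Q$ of states, an initial state $q_0$, a rank function $\operatorname{rk}\colon Q\to[i,n]$, and a transition function $\delta$ that assigns to each pair $(q,c)\in Q\times\Sigma$ a positive Boolean combination of \emph{atoms} $(e,p)\in\{0,1\}\times Q$. The \emph{acceptance game} of $\mathcal A$ on a tree $t$ is played by Eve and Adam. Its main positions are pairs $(v,q)$ of a node and a state, and it starts in $(\varepsilon,q_0)$. At $(v,q)$ the players descend through the formula $\delta(q,t(v))$: Eve chooses a disjunct at $\vee$, Adam chooses a conjunct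 at $\wedge$. When an atom $(e,p)$ is reached, the next main position is $(ve,p)$. A play thus follows a branch of $t$ and produces an infinite sequence of states; Eve wins it if the $\limsup$ of their ranks is even. The automaton \emph{accepts} $t$ if Eve has a winning strategy, and $L(\mathcal A)$ is the set of accepted trees.

The pair $(i,n)$, with $i\in\{0,1\}$ and $i<n$, is the (Mostowski--Rabin) \emph{index} of $\mathcal A$. It measures how many times acceptance and rejection may overrule each other. With index $(1,2)$, the \emph{B\"uchi} condition, Eve wins when rank $2$ occurs infinitely often. With index $(0,1)$, the \emph{co-B\"uchi} condition, she wins when rank $1$ occurs finitely often. With index $(0,2)$ she wins when $2$ occurs infinitely often or $1$ occurs finitely often.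

The \emph{class $(i,n)$} consists of all languages, over all finite alphabets, recognized by alternating automata of index $(i,n)$. Its \emph{dual class} consists of the complements of these languages. The dual class of $(0,n)$ is $(1,n+1)$ and the dual class of $(1,n)$ is $(0,n-1)$; see Lemma~\ref{lem:closure}. When $(i,n)$ is fixed we write $\Gamma$ for the class $(i,n)$ and $\Delta$ for the intersection of $\Gamma$ with its dual. A language is in $\Delta$ if and only if it and its complement are both in $\Gamma$.

A \emph{nondeterministic} automaton of index $(i,n)$ has states and ranks as above and a set of transitions $(p,c,p_0,p_1)\in Q\times\Sigma\times Q\times Q$. A \emph{run} on $t$ labels every node by a state, the root by the initial state, in such a way that a node $v$ labeled $p$ with children labeled $p_0,p_1$ gives a transition $(p,t(v),p_0,p_1)$. The run is \emph{accepting} if the ranks have even $\limsup$ on every branch, and $t$ is accepted if it has an accepting run. This is the alternating automaton with $\delta(p,c)=\bigvee\bigl((0,p_0)\wedge(1,p_1)\bigr)$, the disjunction taken over the transitions from $p$ on $c$: a strategy of Eve is a run, and Adam chooses the branch.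

\subsection{Separation}

Two disjoint languages $L_1,L_2$ over $\Sigma$ are \emph{separated} by a language $X$ over $\Sigma$ if $L_1\subseteq X$ and $X\cap L_2=\emptyset$. The class $\Gamma=(i,n)$ has the \emph{separation property} if, over every finite alphabet, any two disjoint languages in $\Gamma$ are separated by a language in $\Delta$. The property \emph{fails} if this is false for some alphabet.

If $L_1$ is in $\Delta$, it is its own separator; this is the case, for instance, when $L_1,L_2\in\Gamma$ are complementary. The question is therefore about the trees that lie in neither language. A separator may distribute them as it likes, and one asks whether this freedom always suffices to make the boundary between $L_1$ and $L_2$ simple from both sides. Failure of separation is a strong form of the inequality $\Gamma\neq\Delta$: not only $L_1$, but every language squeezed between $L_1$ and the complement of $L_2$ is outside $\Delta$.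

The two lowest classes behave in opposite ways. Any two disjoint languages recognized by nondeterministic B\"uchi automata are separated by a language in $(1,2)\cap(0,1)$ \cite{Rabin,MSS}; equivalently, the separator is recognized by a weak alternating automaton, or is definable in weak monadic second-order logic WS2S, or in the alternation-free $\mu$-calculus. For the co-B\"uchi class we need the game languages, which also play the central role below. Let $j<m$. A tree $z$ over $\{\exists,\forall\}\times[j,m]$ is itself a game: a token starts at the root, Eve chooses a child at $\exists$-nodes, Adam at $\forall$-nodes, and Eve wins if the $\limsup$ of the second components, the \emph{ranks}, is even. Let $W_{j,m}$ be the set of trees $z$ on which Eve has a winning strategy. Let $W'_{0,1}$ be the copy of $W_{0,1}$ obtained by renaming $\exists\leftrightarrow\forall$ and $0\leftrightarrow1$. Then $W_{0,1}$ and $W'_{0,1}$ are disjoint languages in $(0,1)$ that are not separated by any Borel set, and in particular not by any set in $(0,1)\cap(1,2)$ \cite{HMN}.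

The conjecture posed in \cite{slides} extends this pattern to all levels.

\begin{quote}
\textbf{Conjecture.} The separation property holds in $(i,n)$ when $n$ is even and fails when $n$ is odd.
\end{quote}

In terms of the $\mu$-calculus, the class $(i,n)$ corresponds to a level of the fixpoint-alternation hierarchy whose outermost fixpoint is $\nu$ for even $n$ and $\mu$ for odd $n$; the conjecture says that separation holds for the $\nu$-classes and fails for the $\mu$-classes.

\subsection{Results}

\begin{theorem}\label{thm:main}
The separation property holds in $(i,n)$ if and only if $(i,n)=(1,2)$.
\end{theorem}

So the odd half of the conjecture is true; this half is due to Arnold, Michalewski and Niwi\'nski, and we include a complete proof. The even half is true for $(1,2)$ and false for $(0,2)$, $(0,4)$, $(1,4)$, $(0,6)$, $(1,6)$, and so on. Already in $(0,2)$ there are disjoint languages that no language in $(0,2)\cap(1,3)$ separates. The even half does hold for nondeterministic automata.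

\begin{theorem}\label{thm:nondet}
Let $n$ be even. Any two disjoint languages recognized by nondeterministic automata of index $(i,n)$ are separated by a language that lies in the alternating class $(i,n)$ and in its dual.
\end{theorem}

All three arguments turn on the top rank $n$, which overrules every other rank. If $n$ is odd, it is a veto: two automata can both reject every play on which a chosen event occurs infinitely often, and this makes it easy to keep two powerful languages disjoint (Section~\ref{sec:odd}). If $n$ is even, it is a cause of overlap: two automata that see their top ranks along a common loop both accept. Automata for disjoint languages must avoid this, so in each loop one of them does not use rank $n$, and the unused rank leaves room to complement it. For nondeterministic automata this heuristic is a proof (Section~\ref{sec:nondet}), and it is the reason to expect a positive answer for even $n$. What it overlooks is that an alternating automaton recognizes an intersection of two languages at no cost in the index. One may let both languages accept the plays with infinitely many occurrences of the event, and restore disjointness by a second, independent condition: a third player must be able to keep the number of occurrences finite. This is a co-B\"uchi condition, available in every index with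 even $n$ except $(1,2)$. Sections~\ref{sec:languages}--\ref{sec:dichotomy} carry this out. Section~\ref{sec:tools} collects the tools.

\section{Games on trees and the diagonal argument}\label{sec:tools}

Fix an index $(i,n)$ and let $(j,m)$ be the \emph{dual index}:
\[
(j,m)=(1,n+1)\ \text{ if } i=0,\qquad (j,m)=(0,n-1)\ \text{ if } i=1 .
\]
In both cases $j<m$, the parities of $m$ and $n$ differ, and the dual index of $(j,m)$ is $(i,n)$.

\subsection{Parity games and closure properties}

A \emph{parity game} is played on a directed graph, possibly infinite, in which every vertex has a successor, belongs to Eve or to Adam, and carries a rank from a finite set of integers. The owner of the current vertex chooses a successor, and Eve wins an infinite play if the $\limsup$ of the ranks is even. A strategy is \emph{positional} if its choice depends only on the current vertex. We use two facts. The winner of a play does not change when a finite prefix is added or removed (\emph{prefix independence}). From every vertex one of the players has a positional winning strategy (\emph{positional determinacy}; Emerson--Jutla, Mostowski). The acceptance game is a parity game once the intermediate positions inside formulas are given the lowest rank $i$, which does not affect the $\limsup$ because every play visits infinitely many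 main positions. The game on a tree $z$ that defines $W_{j,m}$ is also a parity game; hence $z\notin W_{j,m}$ means that Adam has a winning strategy on $z$.

For a state $q$ of $\mathcal A$ we write $L(\mathcal A,q)$ for the language accepted when $q$ is taken as the initial state. It is in $\Gamma$ if $\mathcal A$ has index $(i,n)$.

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(a)] Allowing the constants \emph{true} and \emph{false} in transition formulas does not change the class $(i,n)$.
\item[(b)] $\Gamma$ is closed under finite unions and finite intersections, including the empty ones. Hence the languages in $\Delta$ over a given alphabet form a Boolean algebra.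
\item[(c)] The dual class of $(i,n)$ is $(j,m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $i<n$, the set $[i,n]$ contains both parities. Add a state $\top$ of even rank and a state $\bot$ of odd rank with $\delta(\top,c)=(0,\top)$ and $\delta(\bot,c)=(0,\bot)$ for all $c$, and replace \emph{true} by $(0,\top)$ and \emph{false} by $(0,\bot)$.

(b) Take the disjoint union of two automata and add a fresh initial state whose transition on $c$ is the disjunction, or the conjunction, of the two initial transitions on $c$. The empty language and the language of all trees are obtained from the constants.

(c) Given $\mathcal A$ of index $(i,n)$, swap $\vee$ and $\wedge$ in all transitions and add $1$ to all ranks if $i=0$, subtract $1$ if $i=1$. The resulting \emph{dual automaton} has index $(j,m)$, and its acceptance game is that of $\mathcal A$ with the roles of the players exchanged. By determinacy it recognizes the complement of $L(\mathcal A)$. The same construction leads from $(j,m)$ back to $(i,n)$.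
\end{proof}

In automata that we construct we use constants freely, reading an empty conjunction as \emph{true} and an empty disjunction as \emph{false}. For automata that are given to us we assume that all formulas are built from atoms by binary $\vee$ and $\wedge$.

\subsection{Token games and rank transducers}

All languages that we construct are of the same kind as $W_{j,m}$, with more players and other winning conditions. Let $\Pi$ be a finite set of \emph{players} and $\Lambda$ a finite set of \emph{colors}. In a tree over $\Pi\times\Lambda$ the two components of a label are the \emph{owner} and the \emph{color} of the node. A token starts at the root and the owner of the current node moves it to a child. A node determines the path that leads to it, so a strategy of a player $\pi$ is simply a choice of a child at each node owned by $\pi$. In particular, on a tree assembled from pieces, a strategy can be given piece by piece. For $O\subseteq\Lambda^\omega$ we say that \emph{$\pi$ ensures $O$ in $t$} if $\pi$ has a strategy such that the color word of every play consistent with it is in $O$, whatever the other players do. We often say that a play is in $O$ when its color word is.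

If distinct players $\pi_1,\dots,\pi_k$ ensure $O_1,\dots,O_k$ in the same tree, a play consistent with all $k$ strategies is in $O_1\cap\dots\cap O_k$. This is how disjointness will be proved.

A \emph{rank transducer} with outputs in $[i,n]$ is a finite deterministic device: it has a finite set of memory states, an initial one, and for each memory state $\mu$ and color $\lambda$ a new memory state $\mu'$ and an output $k\in[i,n]$. It \emph{recognizes} the set of words in $\Lambda^\omega$ on which the $\limsup$ of the outputs is even.

\begin{lemma}\label{lem:ensure}
If $O\subseteq\Lambda^\omega$ is recognized by a rank transducer with outputs in $[i,n]$, then for each player $\pi$ the language $\{t:\pi\text{ ensures }O\text{ in }t\}$ is in $(i,n)$.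
\end{lemma}

\begin{proof}
The states are pairs $(\mu,k)$ of a memory state and the last output, with rank $k$; the initial state has the initial memory state and any $k$. On a label $(\pi',\lambda)$, let $\mu',k'$ be the new memory state and the output for $\mu$ and $\lambda$. The transition is $(0,(\mu',k'))\vee(1,(\mu',k'))$ if $\pi'=\pi$, and the corresponding conjunction otherwise. The state at a node is determined by the node, Eve chooses the child exactly at the nodes of $\pi$, and the ranks along a play are the outputs of the transducer.
\end{proof}

The transducer that outputs the color it reads shows $W_{j,m}\in(j,m)$.

\subsection{Fixed points and strictness}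

Lower bounds come from self-reference: the acceptance game of an automaton on a tree $t$ can be drawn as a tree $f(t)$ over the alphabet of $t$, and $f$ has a fixed point.

\begin{lemma}\label{lem:fix}
Let $f$ map trees over $\Sigma$ to trees over $\Sigma$ in such a way that, for every $k$, the labels of $f(t)$ at depth $k$ depend only on the labels of $t$ at depths smaller than $k$. Then $t=f(t)$ for some $t$.
\end{lemma}

\begin{proof}
Define $t$ level by level. When the labels at depths smaller than $k$ are defined, let $t'$ be any tree with these labels and put $t(x)=f(t')(x)$ for $|x|=k$. By hypothesis $f(t')(x)=f(t)(x)$.
\end{proof}

\begin{lemma}[strictness; Bradfield, Arnold]\label{lem:strict}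
$W_{j,m}\notin(i,n)$.
\end{lemma}

\begin{proof}
Suppose $W_{j,m}=L(\mathcal A)$ with $\mathcal A$ of index $(i,n)$, and let $\mathcal D=(Q,q_0,\delta,\operatorname{rk})$ be the dual automaton; it has ranks in $[j,m]$ and recognizes the complement of $W_{j,m}$. For a tree $t$ over $\{\exists,\forall\}\times[j,m]$ we unravel the acceptance game of $\mathcal D$ on $t$ into a tree $f(t)$ over the same alphabet. Every node of $f(t)$ has a \emph{content}, which is either a main position $(v,q)$ or a pair $(v,\varphi)$ with $\varphi$ a non-atomic formula; a pair of $v$ and an atom $(e,p)$ is read as the main position $(ve,p)$. The root has content $(\varepsilon,q_0)$. A node with content $(v,q)$ is labeled $(\exists,\operatorname{rk}q)$, and both its children have content $(v,\delta(q,t(v)))$. A node with content $(v,\varphi_0\vee\varphi_1)$ is labeled $(\exists,j)$, a node with content $(v,\varphi_0\wedge\varphi_1)$ is labeled $(\forall,j)$, and their children have contents $(v,\varphi_0)$ and $(v,\varphi_1)$.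

The game on $f(t)$ is the acceptance game: the choice at a main position is immaterial, and the rank $j$ of formula nodes is the lowest. Therefore
\[
f(t)\in W_{j,m}\iff t\in L(\mathcal D)\iff t\notin W_{j,m}.
\]
Each step down in $f(t)$ lengthens the node $v$ in the content by at most one letter, so a node at depth $k$ has $|v|\le k$. The content of a child is determined by the content of its parent and by $t(v)$ for the node $v$ of the parent. By induction on $k$, the contents at depth $k$, and with them the labels, depend only on the labels of $t$ at depths smaller than $k$. Lemma~\ref{lem:fix} gives $t=f(t)$, and then $t\in W_{j,m}\iff t\notin W_{j,m}$.
\end{proof}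

Applied to the index $(j,m)$, the lemma gives $W_{i,n}\in\Gamma\setminus\Delta$, so the separation problem is not vacuous at any level.

\section{Even top rank: nondeterministic automata and the B\"uchi class}\label{sec:nondet}

\subsection{Proof of Theorem~\ref{thm:nondet}}

Let $\mathcal A$ and $\mathcal B$ be nondeterministic automata of index $(i,n)$, $n$ even, with $L(\mathcal A)\cap L(\mathcal B)=\emptyset$. A separator has to accept when it is shown an accepting run of $\mathcal A$ and to reject when it is shown an accepting run of $\mathcal B$. It is natural to let Eve supply the first run and Adam the second. The difficulty is to choose the branch on which the two runs are compared; disjointness provides a finite-state rule for this choice.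

\emph{The disjointness game.} Its vertices are pairs $(p,q)$ of states of $\mathcal A$ and $\mathcal B$, starting from the pair of initial states. At $(p,q)$, \emph{Spoiler} picks a letter $c$, a transition $(p,c,p_0,p_1)$ of $\mathcal A$ and a transition $(q,c,q_0,q_1)$ of $\mathcal B$. Then \emph{Pathfinder} picks $e\in\{0,1\}$, and the play moves to $(p_e,q_e)$. Write $\alpha$ for the rank of the first component and $\beta$ for the rank of the second. Spoiler loses if he has no move, and he wins an infinite play if $\limsup\alpha$ and $\limsup\beta$ are both even.

Spoiler has no winning strategy. Indeed, read a node $v\in\{0,1\}^*$ as a sequence of moves of Pathfinder. The answer of Spoiler's strategy after $v$ gives a letter $t(v)$ and two transitions, and these define a tree $t$ with a run of $\mathcal A$ and a run of $\mathcal B$. Every branch is a play consistent with the strategy, so for a winning strategy both runs would be accepting.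

The game is played on a finite graph, and the winner of an infinite play depends only on the set of vertices visited infinitely often. In such a game one of the players has a winning strategy with finite memory (B\"uchi--Landweber). So Pathfinder has one: there are a finite set of memory states, an initial memory state, and a rule that assigns to $(p,q,\mu)$ and to a choice of Spoiler a direction $e$ and a new memory state $\mu'$. Let $G$ be the finite graph whose vertices are the triples $(p,q,\mu)$ reachable from the initial triple under this rule, with an edge from $(p,q,\mu)$ to $(p_e,q_e,\mu')$ for each choice of Spoiler. An infinite path of $G$ from the initial vertex is a play consistent with a winning strategy of Pathfinder, so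
\begin{equation}\label{eq:notboth}
\text{on such a path, $\limsup\alpha$ and $\limsup\beta$ are not both even.}
\end{equation}

\emph{Components.} Call a strongly connected component of $G$ \emph{nontrivial} if it contains a cycle. No nontrivial component contains both a vertex with $\alpha=n$ and a vertex with $\beta=n$. Otherwise a cycle passes through both; going from the initial vertex to the cycle and repeating it forever gives $\limsup\alpha=\limsup\beta=n$, which is even, against \eqref{eq:notboth}. This is the only use of the parity of $n$. A nontrivial component has \emph{type 1} if $\beta\le n-1$ on all its vertices, and \emph{type 2} otherwise; in type 2 we have $\alpha\le n-1$ on all vertices.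

\emph{The separator.} Its states are the vertices of $G$. At $(p,q,\mu)$ on the letter $c$, Eve picks a transition of $\mathcal A$ from $p$ on $c$, then Adam picks a transition of $\mathcal B$ from $q$ on $c$, and the play moves in the direction prescribed by Pathfinder's rule to the corresponding successor in $G$. The transition formula is a disjunction of conjunctions of atoms, and a player who has no transition to pick loses. An infinite play is an infinite path of $G$ from the initial vertex, and it stays eventually in one nontrivial component. We let Eve win if the component has type 1 and $\limsup\beta$ is odd, or it has type 2 and $\limsup\alpha$ is even. This condition can be expressed in both indices: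
\begin{center}
\begin{tabular}{l|ccc}
 & index $(i,n)$ & $(1,n+1)$, for $i=0$ & $(0,n-1)$, for $i=1$\\ \hline
type 1 & $\beta+1$ & $\beta+1$ & $\beta-1$\\
type 2 & $\alpha$ & $\alpha+2$ & $\alpha$
\end{tabular}
\end{center}
Vertices outside nontrivial components are visited at most once and get any admissible rank. In type 1 we have $\beta\in[i,n-1]$, so $\beta+1\in[i+1,n]$, and $\beta-1\in[0,n-2]$ when $i=1$. In type 2 we have $\alpha\in[i,n-1]$, so $\alpha+2\in[2,n+1]$ when $i=0$, and $\alpha\in[1,n-1]$ when $i=1$. All values are in range. The two rankings define the same winning condition, hence the same language $X$, which lies in $(i,n)$ and in $(j,m)$.

Let $t\in L(\mathcal A)$. Eve picks the transitions of an accepting run of $\mathcal A$ on $t$; at each node the first component of the state is the state of the run, so she is never stuck. If Adam gets stuck, she wins. Otherwise $\limsup\alpha$ is even, $\limsup\beta$ is odd by \eqref{eq:notboth}, and she wins in both types. Hence $L(\mathcal A)\subseteq X$. Let $t\in L(\mathcal B)$. Adam picks the transitions of an accepting run of $\mathcal B$ and is never stuck. If Eve gets stuck, she loses. Otherwise $\limsup\beta$ is even, $\limsup\alpha$ is odd, and she loses in both types. Hence $X\cap L(\mathcal B)=\emptyset$. \qed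

\begin{example}
For $(i,n)=(1,2)$ we have $\beta=1$ throughout a component of type 1 and $\alpha=1$ throughout a component of type 2. The B\"uchi ranking is then constantly $2$ on the former and constantly $1$ on the latter: Eve wins exactly when the play settles in a component where $\mathcal B$ cannot accept.
\end{example}

\subsection{Separation holds in $(1,2)$}

By Theorem~\ref{thm:nondet} it suffices to remove alternation from B\"uchi automata. We use the breakpoint construction (Miyano--Hayashi, Muller--Schupp). A nondeterministic automaton can guess a positional strategy of Eve and keep track of the set $P$ of all states that Adam can reach at the current node. It must verify that every play sees rank $2$ infinitely often. To this end it keeps a subset $U\subseteq P$ of states reached by plays that still owe a visit to rank $2$; when all debts are paid, $U$ is empty, the automaton signals acceptance, and a new round begins.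

\begin{proposition}\label{prop:buchi}
Every language in $(1,2)$ is recognized by a nondeterministic automaton of index $(1,2)$. Consequently the separation property holds in $(1,2)$.
\end{proposition}

\begin{proof}
Let $\mathcal A=(Q,q_0,\delta,\operatorname{rk})$ have index $(1,2)$. A set $M$ of atoms \emph{satisfies} a formula if the formula is true when the atoms in $M$ are true and the others false. The states of $\mathcal N$ are pairs $(P,U)$ with $U\subseteq P\subseteq Q$; the initial state is $(\{q_0\},\emptyset)$; the rank is $2$ if $U=\emptyset$ and $1$ otherwise. On a letter $c$, the automaton $\mathcal N$ guesses for each $q\in P$ a set $M_q$ of atoms that satisfies $\delta(q,c)$, and sends $(P_e,U_e)$ in direction $e$, where $P_e=\{p:(e,p)\in M_q\text{ for some }q\in P\}$ and $U_e$ is the set of states $p$ of rank $1$ such that $(e,p)\in M_q$ for some $q\in U$ (if $U\neq\emptyset$) or for some $q\in P$ (if $U=\emptyset$).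

$L(\mathcal N)\subseteq L(\mathcal A)$. Fix an accepting run on $t$, with states $(P(v),U(v))$ and guesses $M_q(v)$. At a position $(v,q)$ with $q\in P(v)$, Eve descends through $\delta(q,t(v))$ along subformulas satisfied by $M_q(v)$: at $\vee$ she picks a satisfied disjunct, at $\wedge$ both conjuncts are satisfied. The atom reached is in $M_q(v)$, so a play $(v_0,q_0),(v_1,q_1),\dots$ consistent with this strategy has $q_k\in P(v_k)$ for all $k$. Suppose Eve loses it, that is, $\operatorname{rk}q_k=1$ for all $k\ge k_0$. The run is accepting, so $U(v_\ell)=\emptyset$ for some $\ell\ge k_0$. Then $q_{\ell+1}\in U(v_{\ell+1})$ by the rule for empty $U$, and $q_k\in U(v_k)$ implies $q_{k+1}\in U(v_{k+1})$ for $k>\ell$ by the rule for nonempty $U$. So $U(v_k)\neq\emptyset$ for all $k>\ell$, and the run is not accepting on this branch.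

$L(\mathcal A)\subseteq L(\mathcal N)$. Fix a positional winning strategy of Eve on $t$. Let $M_q(v)$ be the set of atoms of $\delta(q,t(v))$ that can be reached from $(v,q)$ under this strategy; by induction on the formula, it satisfies $\delta(q,t(v))$. These guesses define a run of $\mathcal N$, and by induction on $|v|$ every $(v,q)$ with $q\in P(v)$ is reached by a consistent partial play. Suppose that on a branch $v_0,v_1,\dots$ the set $U$ is empty only finitely often, for the last time at $v_\ell$; such an $\ell$ exists because $U(\varepsilon)=\emptyset$. For $k>\ell$ the sets $U(v_k)$ are finite and nonempty, and every $p\in U(v_{k+1})$ comes from some $q\in U(v_k)$ through an atom of $M_q(v_k)$. K\"onig's lemma gives a sequence $q_{\ell+1},q_{\ell+2},\dots$ with $q_k\in U(v_k)$ in which each state comes from the previous one in this way. All these states have rank $1$. Take a consistent partial play that reaches $(v_{\ell+1},q_{\ell+1})$ and continue it through $(v_k,q_k)$, $k>\ell+1$. Because the strategy is positional, the continuation is consistent with it, and Eve loses this play, a contradiction.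
\end{proof}

\section{Odd top rank: failure by diagonalization}\label{sec:odd}

Let $n$ be odd. Suppose that $X\in\Delta$ is recognized by $\mathcal A$ and its complement by $\mathcal B$, both of index $(i,n)$. Play the acceptance games of $\mathcal B$ and of $\mathcal A$ on $t$ side by side, one player being Eve for $\mathcal B$ and Adam for $\mathcal A$, the other taking the remaining roles. The first player wins both games if $t\notin X$, the second wins both if $t\in X$. Record the two ranks as pairs $(x,y)$. To diagonalize, we need disjoint languages in $\Gamma$ such that the first contains every game tree in which Eve ensures ``$\limsup x$ even and $\limsup y$ odd'', and the second contains every game tree in which Adam ensures ``$\limsup x$ odd and $\limsup y$ even''. The obstacle is that testing ``$\limsup y$ odd'' by the output $y+1$ needs the rank $n+1$. We avoid it by watching only one coordinate at a time, namely one that currently stays below $n$, and by using the veto $n$ whenever the watched coordinate has to be changed.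

\subsection{Two disjoint sets of words}

Words over $[i,n]^2$ are read with a \emph{mode} in $\{\mathsf x,\mathsf y\}$, initially $\mathsf y$, which names the watched coordinate. On a letter $(x,y)$ the new mode is $\mathsf y$ if $x=n$, it is $\mathsf x$ if $x<n=y$, and it is unchanged if $x,y<n$. An occurrence of a letter is \emph{critical} if the mode changes or $x=y=n$. Two transducers with this memory have the outputs
\begin{center}
\begin{tabular}{l|ccc}
 & critical & noncritical, mode $\mathsf x$ & noncritical, mode $\mathsf y$\\ \hline
for $Y_\exists$ & $n$ & $x$ & $y+1$\\
for $Y_\forall$ & $n$ & $x+1$ & $y$
\end{tabular}
\end{center}
and $Y_\exists,Y_\forall$ are the sets of words that they recognize. The outputs are in $[i,n]$, since at a noncritical letter the watched coordinate is below $n$. In mode $\mathsf x$, the value $x=n$ would change the mode. In mode $\mathsf y$, the value $y=n$ would change the mode if $x<n$, and would give $x=y=n$ otherwise.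

\begin{example}
For $(i,n)=(0,1)$ the watched coordinate of a noncritical letter is $0$. So $Y_\exists$ consists of the words with finitely many critical letters and final mode $\mathsf x$, and $Y_\forall$ of those with finitely many critical letters and final mode $\mathsf y$.
\end{example}

\begin{lemma}\label{lem:words}
$Y_\exists\cap Y_\forall=\emptyset$. If $\limsup x$ is even and $\limsup y$ is odd, the word is in $Y_\exists$. If $\limsup x$ is odd and $\limsup y$ is even, the word is in $Y_\forall$.
\end{lemma}

\begin{proof}
With infinitely many critical letters both output sequences have $\limsup$ equal to $n$, which is odd, and the word is in neither set. With finitely many, the mode stabilizes and from then on one output sequence is the other plus one, so the two $\limsup$s have opposite parities.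

Let $\limsup x$ be even and $\limsup y$ odd. As $n$ is odd, $x=n$ occurs finitely often. So the mode changes to $\mathsf y$ finitely often, hence changes finitely often altogether, and $x=y=n$ occurs finitely often. The output for $Y_\exists$ is eventually $x$ or eventually $y+1$, and both have even $\limsup$. Let $\limsup x$ be odd and $\limsup y$ even. Then $y=n$ occurs finitely often, so the mode changes to $\mathsf x$ finitely often and again there are finitely many critical letters. The output for $Y_\forall$ is eventually $x+1$ or eventually $y$, and both have even $\limsup$.
\end{proof}

\subsection{The inseparable pair}

\begin{proposition}\label{prop:odd}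
The separation property fails in $(i,n)$ for every odd $n$.
\end{proposition}

\begin{proof}
Over the alphabet $\{\exists,\forall\}\times[i,n]^2$, with Eve owning the $\exists$-nodes and Adam the $\forall$-nodes, let $L_\exists$ be the set of trees in which Eve ensures $Y_\exists$ and $L_\forall$ the set of trees in which Adam ensures $Y_\forall$. Both are in $\Gamma$ by Lemma~\ref{lem:ensure}, and they are disjoint because $Y_\exists\cap Y_\forall=\emptyset$.

Suppose $X\in\Delta$, $L_\exists\subseteq X$ and $X\cap L_\forall=\emptyset$. Let $\mathcal A$ recognize $X$ and $\mathcal B$ its complement, both of index $(i,n)$. For a tree $t$ over the alphabet above, let $f(t)$ be the following unraveling of the two acceptance games on $t$, played in alternate rounds. A \emph{double position} $(v,q;w,p)$ consists of a main position $(v,q)$ of $\mathcal B$ and a main position $(w,p)$ of $\mathcal A$ with $|v|=|w|$; the root is the pair of initial positions. A double position is a node with owner $\exists$ and color $(\operatorname{rk}_{\mathcal B}q,\operatorname{rk}_{\mathcal A}p)$. Below each of its two children we draw the formula $\delta_{\mathcal B}(q,t(v))$ as in the proof of Lemma~\ref{lem:strict}, starting at that child, with owner $\exists$ for $\vee$ and $\forall$ for $\wedge$. In place of an atom $(e,q')$ we draw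 the formula $\delta_{\mathcal A}(p,t(w))$ with the roles swapped: owner $\forall$ for $\vee$ and $\exists$ for $\wedge$. In place of an atom $(e',p')$ of this second formula stands the double position $(ve,q';we',p')$. Formula nodes repeat the color of the last double position.

Formulas are finite, so every play on $f(t)$ visits infinitely many double positions. It projects to a play of the acceptance game of $\mathcal B$ and a play of the acceptance game of $\mathcal A$, and $\limsup x$, $\limsup y$ are the $\limsup$s of the ranks of these two plays.

Let the content of a node of $f(t)$ be the last double position $(v,q;w,p)$ on the path to it, together with the current subformula and, inside the second formula, the atom $(e,q')$ already chosen. A node at depth $k$ has $|v|=|w|\le k$, the content of a child is determined by the content of the parent and by $t(v)$, $t(w)$, and the label is determined by the content. So the labels of $f(t)$ at depth $k$ depend only on the labels of $t$ at depths smaller than $k$, and Lemma~\ref{lem:fix} gives a tree $t=f(t)$.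

If $t\notin X$, Eve has a winning strategy in the game of $\mathcal B$ and Adam has one in the game of $\mathcal A$. In $f(t)$ the nodes of both belong to $\exists$, so Eve can play both strategies, each as a function of its own projected history. Then $\limsup x$ is even and $\limsup y$ is odd, so $t=f(t)\in L_\exists\subseteq X$ by Lemma~\ref{lem:words}. If $t\in X$, Adam has a winning strategy in the game of $\mathcal B$ and Eve has one in the game of $\mathcal A$; in $f(t)$ the nodes of both belong to $\forall$. Playing both, Adam obtains $\limsup x$ odd and $\limsup y$ even, so $t=f(t)\in L_\forall$ and $t\notin X$. Both cases are contradictory.
\end{proof}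

\section{Even top rank: two contestants and a referee}\label{sec:languages}

From now on $n$ is even and $(i,n)\neq(1,2)$; thus $n\ge2$ if $i=0$ and $n\ge4$ if $i=1$. The top rank $m$ of the dual index is odd. We put
\[
W=W_{j,m},\qquad J=[j,m-1],
\]
so that $J=[1,n]$ if $i=0$ and $J=[0,n-2]$ if $i=1$. By Lemma~\ref{lem:strict}, $W\notin\Gamma$.

\subsection{The languages $L_a$ and $L_b$}

As in Section~\ref{sec:odd} there will be two modes, and a parity condition that is read one way in the first mode and the opposite way in the second. Changes of mode must overrule all other ranks, so they are marked by the output $n$, which now accepts. The third player is there to compensate.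

The players are a \emph{referee} $\rho$ and two \emph{contestants} $a,b$; we write $\bar a=b$ and $\bar b=a$. The colors are the elements of $J$ and two \emph{switches} $s_a,s_b$. So the alphabet is
\[
\Sigma=\{\rho,a,b\}\times(J\cup\{s_a,s_b\}).
\]
While a color word is read, the \emph{mode} is $d\in\{a,b\}$ if the last switch read was $s_d$, and $a$ if no switch has been read. We define three sets of infinite color words.
\begin{itemize}
\item A word with infinitely many switches is in $O_a$ and in $O_b$, and not in $O_\rho$.
\item A word with finitely many switches is in $O_\rho$. It has a final mode $d$, and its colors are eventually in $J$. If their $\limsup$ is even, the word is in $O_d$ and not in $O_{\bar d}$; if it is odd, the word is in $O_{\bar d}$ and not in $O_d$.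
\end{itemize}
In mode $d$, contestant $d$ plays the part of Eve and $\bar d$ the part of Adam. The definition gives at once $O_\rho\cap O_a\cap O_b=\emptyset$ and the following form of prefix independence:
\begin{itemize}
\item[(P)] If $w$ starts with a switch, then $uw\in O_\pi\iff w\in O_\pi$ for every finite word $u$ and every player $\pi$.
\end{itemize}
Indeed, $u$ affects neither the finiteness of the number of switches, nor the last switch, nor the $\limsup$. To make (P) applicable, we consider only trees whose root carries a switch. For $d\in\{a,b\}$ let
\[
L_d=\{t:\ \text{the root of $t$ carries a switch, $\rho$ ensures $O_\rho$ in $t$, and $d$ ensures $O_d$ in $t$}\}.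
\]

\begin{lemma}\label{lem:LaLb}
$L_a$ and $L_b$ are disjoint, nonempty, and in $\Gamma$.
\end{lemma}

\begin{proof}
In a tree of $L_a\cap L_b$ the play that follows the strategies of $\rho$, $a$ and $b$ would be in $O_\rho\cap O_a\cap O_b=\emptyset$. The set $J$ contains an even number ($2$ if $i=0$, and $0$ if $i=1$); in a tree with root color $s_d$ and this even color at all other nodes, every play is in $O_\rho\cap O_d$, so the tree is in $L_d$.

The condition on the root is checked by a transition that is \emph{true} or \emph{false}. By Lemmas~\ref{lem:closure} and~\ref{lem:ensure} it remains to find rank transducers with outputs in $[i,n]$ for $O_\rho$ and $O_d$. The memory is the mode, and for $r\in J$ the outputs are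
\begin{center}
\begin{tabular}{l|ccc}
 & switch & $r$ in mode $d$ & $r$ in mode $\bar d$\\ \hline
$O_d$, $i=0$ & $n$ & $r$ & $r-1$\\
$O_d$, $i=1$ & $n$ & $r+2$ & $r+1$\\
$O_\rho$, $i=0$ & $1$ & $0$ & $0$\\
$O_\rho$, $i=1$ & $3$ & $2$ & $2$
\end{tabular}
\end{center}
For $i=0$ we have $r\in[1,n]$, so $r$ and $r-1$ are in $[0,n]$. For $i=1$ we have $r\in[0,n-2]$, so $r+2$ and $r+1$ are in $[1,n]$, and $3\le n$ because $n\ge4$. For $O_d$, infinitely many switches give the $\limsup$ $n$, which is even; with finitely many switches the output is eventually the color shifted by an even number if the final mode is $d$ and by an odd number if it is $\bar d$. For $O_\rho$, the $\limsup$ is odd exactly when there are infinitely many switches.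
\end{proof}

Without the referee the two languages would overlap, as a tree colored by switches only shows. The rest of the paper proves the following statement, which completes the proof of Theorem~\ref{thm:main} together with Propositions~\ref{prop:buchi} and~\ref{prop:odd} and Lemma~\ref{lem:LaLb}.

\begin{proposition}\label{prop:even}
No language in $\Delta$ separates $L_a$ and $L_b$.
\end{proposition}

\subsection{The idea in the case $(0,2)$}\label{sec:idea}

Here $W=W_{1,3}$ and the colors are $1,2,s_a,s_b$. Suppose $X\in(0,2)\cap(1,3)$ contains $L_a$ and is disjoint from $L_b$. We want to translate trees $z$ over $\{\exists,\forall\}\times\{1,2,3\}$ into $\Sigma$-trees so that $z\in W$ can be read off from membership in $X$; since $X$ and its complement are both in $(0,2)$, this should put $W_{1,3}$ in $(0,2)$, which is impossible.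

\emph{First attempt.} Give the $\exists$-nodes to $b$ and the $\forall$-nodes to $a$, keep the ranks $1,2$ as colors, and write $s_b$ for rank $3$ and at the root. The mode is always $b$. If $z\notin W$, then $a$ ensures $O_a$ by Adam's winning strategy, which yields infinitely many $3$'s or $\limsup$ equal to $1$. But the referee owns no node. If all ranks of $z$ are $3$, every play has infinitely many switches, and the translation is not in $L_a$.

\emph{An exit for the referee.} For trees $t_0,t_1$ let $t_0\oplus t_1$ be the tree with root label $(\rho,s_a)$ and subtrees $t_0,t_1$. Fix $x\in L_a$ and, in the translation, replace the subtree $t$ at each non-root node of rank $3$ by $t\oplus x$, at all such nodes simultaneously. Call the result $T(z)$. Now $z\notin W$ implies $T(z)\in L_a\subseteq X$: the referee takes the first exit he is offered and ensures $O_\rho$ in $x$, while $a$ wins in $x$ if the referee exits and wins as before if he never does.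

\emph{The price.} Let $z$ have rank $3$ at depths $1$ and $2$ and rank $2$ at all greater depths. Then $z\in W$, but $T(z)\notin L_b$, because the referee may exit to $x$, where $b$ does not ensure $O_b$. The translation contains subtrees $v\oplus x$ with $v\in L_b$, and such a tree is in neither language: if $a$ ensured $O_a$ in it, then by (P) $a$ would ensure $O_a$ in $v$, so $v\in L_a\cap L_b$, and symmetrically for $b$ and $x$. The separator is free on these trees, but it has finite memory and must treat them in some coherent way.

Suppose first that it sides with $b$: for every $v\in L_b$ there is $v'\in L_b$ such that replacing subtrees $v\oplus x$ by $v'$ never changes membership in $X$. Then we remove the exits in our example from the bottom up. The translation of the subtree of $z$ at a node of depth $2$ has root color $s_b$ and color $2$ below, so it is a tree $v\in L_b$; replace $v\oplus x$ by $v'$. The translation at a node of depth $1$ has become a tree with root color $s_b$ and both subtrees in $L_b$, which is in $L_b$ by (P); replace again. The whole tree has become a tree of $L_b$, so $T(z)\notin X$. For a general $z\in W$ the nodes of rank $3$ that Eve's winning strategy allows form a well-founded order, and the same induction works. If instead the separator sides with $a$, we exchange $a$ and $b$.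

A separator need not side with either contestant in this simple sense, and $\circ\oplus x$, with $\circ$ a hole, is only the simplest of the devices that give the referee an exit. The proof considers all such devices, called gates, and establishes an asymmetric dichotomy. Either some gate favorable to $a$ sends all of $L_b$ to trees that the separator confuses with trees of $L_b$, and the induction above applies. Or there is one tree $y\in L_b$ that no gate favorable to $a$ sends there. In the second case we let $a$ play Eve and use $y$ as the exit; for $z\in W$ the entire translated tree is then a single gate favorable to $a$ with $y$ in its holes.

\section{Contexts and the congruence of a separator}\label{sec:congruence}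

Suppose, toward a contradiction, that $X\in\Delta$, $L_a\subseteq X$ and $X\cap L_b=\emptyset$. Let $\mathcal A$ recognize $X$ and $\mathcal B$ its complement, both of index $(i,n)$. We make precise what it means that $X$ confuses two trees.

A \emph{context} $C$ is a partial tree in which some nodes are leaves, called \emph{holes}, and every other node has two children and a label in $\Sigma$. There may be no hole, finitely many or infinitely many; in the \emph{trivial} context the root is a hole. For a family of trees $(t_h)$ indexed by the holes, $C[(t_h)]$ is the tree obtained by plugging $t_h$ into $h$, and $C[t]$ is obtained by plugging $t$ into all holes. Filling only some of the holes gives again a context. Token games and acceptance games are played on a context as on a tree, except that a play stops when it arrives at a hole. Let $\operatorname{type}(t)=\{q:t\in L(\mathcal A,q)\}$.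

\begin{lemma}\label{lem:types}
$C[(t_h)]\in X$ if and only if Eve has a strategy in the acceptance game of $\mathcal A$ on $C$ such that she wins all consistent infinite plays, and every consistent play that arrives at a hole $h$ does so in a state of $\operatorname{type}(t_h)$. In particular, membership of $C[(t_h)]$ in $X$ depends only on $C$ and on the types of the $t_h$.
\end{lemma}

\begin{proof}
Given such a strategy, Eve follows it and, on arrival at $h$ in state $q$, switches to a winning strategy on $t_h$ from $q$; she wins by prefix independence. Conversely, restrict a winning strategy on $C[(t_h)]$ to $C$. If a consistent play arrives at $h$ in state $q$, the continuation of the strategy after this play wins on $t_h$ from $q$, again by prefix independence, so $q\in\operatorname{type}(t_h)$.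
\end{proof}

Equality of types is an equivalence of finite index that respects $X$, but it is too fine: its classes involve complements of the languages $L(\mathcal A,q)$, which we cannot place in $\Gamma$. We pass to the coarser equivalence that records only what $X$ itself can observe.

\begin{lemma}\label{lem:XC}
For every context $C$ the language $X_C=\{t:C[t]\in X\}$ is in $\Delta$, and there are only finitely many languages $X_C$.
\end{lemma}

\begin{proof}
Let $\mathcal U_C$ be the family of sets $R$ of states of $\mathcal A$ such that Eve has a strategy on $C$ that wins all consistent infinite plays and arrives at holes only in states of $R$. By Lemma~\ref{lem:types}, $t\in X_C$ if and only if $R\subseteq\operatorname{type}(t)$ for some $R\in\mathcal U_C$. That is,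
\[
X_C=\bigcup_{R\in\mathcal U_C}\ \bigcap_{q\in R}L(\mathcal A,q),
\]
which is in $\Gamma$. There are finitely many possible families $\mathcal U_C$. The complement of $X_C$ is $\{t:C[t]\in L(\mathcal B)\}$, and the same argument with $\mathcal B$ in place of $\mathcal A$ puts it in $\Gamma$.
\end{proof}

Define $t\sim t'$ if $C[t]\in X\iff C[t']\in X$ for all contexts $C$. By Lemma~\ref{lem:XC} there are finitely many $\sim$-classes, and each is a Boolean combination of finitely many languages $X_C$, hence in $\Delta$. The trivial context shows that $X$ is a union of classes.

The definition of $\sim$ speaks of one tree plugged into all holes, whereas we shall have to replace infinitely many different subtrees at once. Replacing them one by one would never end; types reduce the task to finitely many steps.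

\begin{lemma}\label{lem:cong}
If $t_h\sim t'_h$ for all holes $h$ of $C$, then $C[(t_h)]\sim C[(t'_h)]$.
\end{lemma}

\begin{proof}
We first show that $E[(t_h)]\in X\iff E[(t'_h)]\in X$ for every context $E$ and all families with $t_h\sim t'_h$. Partition the holes of $E$ into finitely many blocks according to the pair $(\operatorname{type}(t_h),\operatorname{type}(t'_h))$, and change the filling from $t_h$ to $t'_h$ one block at a time. Consider a block $H$, pick $h_0\in H$, and let $E'$ be $E$ with the holes outside $H$ filled by their current trees. Then
\[
E'[(t_h)_{h\in H}]\in X\iff E'[t_{h_0}]\in X\iff E'[t'_{h_0}]\in X\iff E'[(t'_h)_{h\in H}]\in X,
\]
by Lemma~\ref{lem:types} for the outer equivalences and by $t_{h_0}\sim t'_{h_0}$ for the middle one.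

Now let $D$ be any context and let $E$ be obtained by plugging $C$ into all holes of $D$. The holes of $E$ are pairs $(g,h)$ of a hole of $D$ and a hole of $C$. Filling $(g,h)$ with $t_h$ gives $D[C[(t_h)]]$, and filling it with $t'_h$ gives $D[C[(t'_h)]]$. The first part shows that one is in $X$ if and only if the other is.
\end{proof}

The induction sketched in Section~\ref{sec:idea} needs more than the information that a subtree is outside $X$: it needs a tree of $L_b$ to put in its place. We therefore shrink the complement of $X$ to
\[
S=\{t:\ t\sim v\text{ for some }v\in L_b\}.
\]
This set is a union of finitely many classes, so $S\in\Delta$, and $S$ is closed under $\sim$. We have $L_b\subseteq S$. Since $X$ is a union of classes and $X\cap L_b=\emptyset$, we have $S\cap X=\emptyset$, hence $S\cap L_a=\emptyset$.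

\section{Gates and the translation of game trees}\label{sec:gates}

\subsection{Gates}

A \emph{gate} is a context whose root is not a hole and carries a switch. For $d\in\{a,b\}$ let $\mathcal G_d$ be the set of gates $K$ such that
\begin{itemize}
\item[(G1)] $\rho$ has a strategy on $K$ such that every consistent play never reaches a hole and has finitely many switches;
\item[(G2)] $d$ has a strategy on $K$ such that every consistent play reaches a hole or is in $O_d$.
\end{itemize}
So the referee can close the gate and end the switching, and contestant $d$ does not lose inside the gate. The gates in $\mathcal G_d$ without holes are the trees of $L_d$. We extend $\oplus$ to contexts: $C_0\oplus C_1$ has root label $(\rho,s_a)$, left part $C_0$ and right part $C_1$, and $\circ$ denotes a hole.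

\begin{example}\label{ex:exit}
If $y\in L_d$, then $\circ\oplus y\in\mathcal G_d$. For (G1) the referee moves right and plays his strategy for $O_\rho$ in $y$. For (G2), a move to the left reaches the hole, and after a move to the right $d$ ensures $O_d$ in $y$, which suffices by (P).
\end{example}

\subsection{The translation}

Let $z$ be a tree over $\{\exists,\forall\}\times[j,m]$, let $d$ be a contestant and $K$ a gate. A node of $z$ is \emph{marked} if it is the root or has rank $m$; the rank of the root has no influence on whether $z\in W$. The \emph{translated label} $\lambda(u)\in\Sigma$ of a node $u$ has owner $d$ if $u$ is an $\exists$-node and $\bar d$ if $u$ is a $\forall$-node, and its color is $s_d$ if $u$ is marked and the rank of $u$ otherwise. For each node $u$ let $Z(u)$ be the $\Sigma$-tree with root label $\lambda(u)$ and subtrees $Z'(u0)$, $Z'(u1)$, where for $v\neq\varepsilon$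
\[
Z'(v)=\begin{cases}Z(v)&\text{if $v$ is unmarked,}\\ K[Z(v)]&\text{if $v$ is marked.}\end{cases}
\]
These equations determine the labels level by level. We put $T_d(z,K)=Z(\varepsilon)$; see Figure~\ref{fig:translation}. The tree $T(z)$ of Section~\ref{sec:idea} is $T_b(z,\circ\oplus x)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node (u) at (0,0) {$(\exists,r)$};
\node (u0) at (-1,-1.2) {$(\exists,r')$};
\node (u1) at (1,-1.2) {$(\forall,m)$};
\draw (u)--(u0); \draw (u)--(u1);
\draw (u0)--(-1.4,-2); \draw (u0)--(-0.6,-2);
\draw (u1)--(0.6,-2); \draw (u1)--(1.4,-2);
\node at (2.8,-1) {$\longmapsto$};
\node (U) at (6,0) {$(d,r)$};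
\node (U0) at (4.6,-1.2) {$(d,r')$};
\draw (U)--(U0); \draw (U)--(7.4,-1);
\draw (U0)--(4.2,-2); \draw (U0)--(5,-2);
\draw (7.4,-1)--(6.1,-2.5)--(8.7,-2.5)--cycle;
\node at (7.4,-1.95) {$K$};
\node (h1) at (6.6,-2.8) {$(\bar d,s_d)$};
\node (h2) at (8.2,-2.8) {$(\bar d,s_d)$};
\draw (h1)--(6.2,-3.6); \draw (h1)--(7,-3.6);
\draw (h2)--(7.8,-3.6); \draw (h2)--(8.6,-3.6);
\end{tikzpicture}
\caption{A non-root node of a game tree $z$ with its two children (left, $r,r'<m$) and the corresponding part of $T_d(z,K)$ (right). Owners $\exists,\forall$ become $d,\bar d$. In front of the child of top rank $m$ a copy of the gate $K$ is inserted, and each of its holes (two are drawn) receives the translation of the subtree of that child, whose root carries the switch $s_d$.}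
\label{fig:translation}
\end{figure}

The nodes of $T_d(z,K)$ are of two kinds. A \emph{$z$-node} is the root of a copy of some $Z(u)$; it \emph{stems from} $u$. The other nodes belong to a copy of $K$ placed \emph{in front of} a marked node $v\neq\varepsilon$. The referee owns no $z$-node. The $z$-nodes visited by a play stem from the successive nodes of a path of $z$ from the root, the \emph{traced path}, which is finite exactly when the play stays forever in one copy of $K$. If $\sigma$ is a strategy of Eve on $z$, contestant $d$ \emph{follows $\sigma$} by moving, at a $z$-node that stems from an $\exists$-node $u$, in the direction of $\sigma(u)$; in the same way $\bar d$ can follow a strategy of Adam. The traced path is then consistent with the strategy.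

\begin{lemma}\label{lem:trace}
Consider a play on $T_d(z,K)$ whose traced path is infinite. If the path has infinitely many nodes of rank $m$, the play has infinitely many switches. Otherwise the play has finitely many switches, its final mode is $d$, and the $\limsup$ of its colors after the last switch is the $\limsup$ of the ranks on the traced path.
\end{lemma}

\begin{proof}
A $z$-node that stems from a marked node carries the switch $s_d$; this gives the first claim. If the path has finitely many nodes of rank $m$, it has a last marked node $u$. The play reaches the $z$-node stemming from $u$ after finitely many steps, reads $s_d$, and from then on visits only $z$-nodes that stem from unmarked nodes and whose colors are their ranks.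
\end{proof}

\subsection{Pulling languages back along the translation}

The translation must not increase the index. An automaton reading $z$ simulates an automaton reading $T_d(z,K)$; as $K$ is fixed, a passage through $K$ can be summarized by the exit state and the highest rank seen, and performed in one transition.

\begin{lemma}\label{lem:pullback}
If $Y\in\Gamma$ is a language over $\Sigma$, then $\{z:T_d(z,K)\in Y\}\in\Gamma$ for every contestant $d$ and gate $K$.
\end{lemma}

\begin{proof}
Let $\mathcal E=(Q,q_0,\delta,\operatorname{rk})$, of index $(i,n)$, recognize $Y$. Consider the acceptance game of $\mathcal E$ on $K$ started at the root in a state $q$. A play that arrives at a hole in state $q'$ has the \emph{exit} $(q',r)$, where $r$ is the highest rank of a state visited before the arrival, $q$ included. Let $\operatorname{Out}(q)$ be the family of sets $R\subseteq Q\times[i,n]$ such that Eve has a strategy that wins all consistent infinite plays and whose consistent finite plays have their exits in $R$.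

The automaton $\mathcal E'$ has an initial state $\iota$ of any rank and states $(q,k)\in Q\times[i,n]$ of rank $k$. The state $(q,k)$ at a node $u\neq\varepsilon$ of $z$ stands for the position of $\mathcal E$ at the root of a copy of $Z'(u)$ in state $q$. For a formula $\varphi$ of $\mathcal E$ and $k\in[i,n]$, let $\varphi^{[k]}$ be obtained by replacing each atom $(e,p)$ by $(e,(p,\max(k,\operatorname{rk}p)))$. With $\hat\exists=d$ and $\hat\forall=\bar d$, the transitions on a label $(o,r)$ are
\begin{align*}
\delta'(\iota,(o,r))&=\delta(q_0,(\hat o,s_d))^{[i]},\\
\delta'((q,k),(o,r))&=\delta(q,(\hat o,r))^{[i]}\qquad\text{for } r\in J,\\
\delta'((q,k),(o,m))&=\bigvee_{R\in\operatorname{Out}(q)}\ \bigwedge_{(q',r')\in R}\delta(q',(\hat o,s_d))^{[\max(r',\operatorname{rk}q')]}.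
\end{align*}

\emph{Matching plays.} Let $\gamma'$ be an infinite play of $\mathcal E'$ on $z$ with main positions $(\varepsilon,\iota)$ and $(u_s,(p_s,k_s))$, $s\ge1$, and let $\gamma$ be a play of $\mathcal E$ on $T_d(z,K)$. They \emph{match} if the moves inside the formulas $\delta(\cdot,\cdot)$ at $z$-nodes are the same and each crossing of a copy of $K$ in $\gamma$ has the exit $(q',r')$ chosen by Adam in $\gamma'$. Then $\gamma$ is at the root of a copy of $Z'(u_s)$ in state $p_s$ for each $s$, and $k_s$ is the highest rank on a finite segment $I_s$ of $\gamma$: the segment from the position with $p_{s-1}$ to the position with $p_s$ if $s\ge2$ and $u_{s-1}$ has rank $m$, and the single position with $p_s$ otherwise. In the latter case the position with $p_s$ directly follows the previous one in $\gamma$. So the segments cover all main positions of $\gamma$ but the first, and each position lies in at most two segments. If a rank occurs infinitely often in $\gamma$, then $k_s$ is at least this rank for infinitely many $s$; if $k_s=k$ for infinitely many $s$, then $k$ occurs infinitely often in $\gamma$. Hence matching plays have the same $\limsup$.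

\emph{If Eve wins for $\mathcal E'$ on $z$, she wins for $\mathcal E$ on $T_d(z,K)$.} She maintains a matching partial play $\gamma'$ consistent with her winning strategy. In formulas at $z$-nodes she copies her moves from $\gamma'$ and copies Adam's moves to $\gamma'$. On entering a copy of $K$ in state $q$ she takes the set $R\in\operatorname{Out}(q)$ that her strategy chooses in $\gamma'$ and plays a strategy on $K$ that witnesses $R\in\operatorname{Out}(q)$. If the play stays in this copy forever, she wins. Otherwise its exit $(q',r')$ is in $R$, and she lets Adam choose it in $\gamma'$. If the play leaves every copy that it enters, $\gamma'$ is infinite and won by Eve, hence so is the play.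

\emph{Conversely}, fix a winning strategy of Eve for $\mathcal E$ on $T_d(z,K)$. In the game of $\mathcal E'$ she maintains a matching partial play $\gamma$ consistent with it, copying moves as before. When $\gamma$ is at the root of a copy of $K$ in state $q$, let $R$ be the set of exits of the consistent continuations of $\gamma$ that leave this copy. Consistent continuations that stay in the copy are won by Eve, so $R\in\operatorname{Out}(q)$ by prefix independence. She chooses $R$. If $R=\emptyset$, the conjunction is \emph{true} and she wins. Otherwise Adam picks $(q',r')\in R$, and she extends $\gamma$ by a consistent continuation with this exit. In the limit $\gamma$ is a consistent infinite play, won by Eve, and so is the matching play of $\mathcal E'$.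
\end{proof}

\subsection{Trees won by Adam}

One direction of the reduction holds for every gate that is favorable to the contestant playing Adam, and does not involve the separator.

\begin{lemma}\label{lem:adam}
If $K\in\mathcal G_{\bar d}$ and $z\notin W$, then $T_d(z,K)\in L_{\bar d}$.
\end{lemma}

\begin{proof}
The root carries the switch $s_d$. Contestant $\bar d$ follows a winning strategy of Adam at $z$-nodes and plays a (G2)-strategy in each copy of $K$. If the play stays in a copy of $K$ forever, its part inside the copy is in $O_{\bar d}$ by (G2) and starts with a switch, so the play is in $O_{\bar d}$ by (P). Otherwise the traced path is an infinite play won by Adam. By Lemma~\ref{lem:trace}, either there are infinitely many switches, or the final mode is $d$ and the $\limsup$ is odd. In both cases the play is in $O_{\bar d}$.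

The referee plays a (G1)-strategy in each copy of $K$. A play that enters a copy never leaves it and has finitely many switches. A play that enters no copy visits no marked node except the root and has one switch.
\end{proof}

\section{The dichotomy}\label{sec:dichotomy}

Given a strategy $\sigma$ of Eve on $z$, a node of $z$ is \emph{consistent} if it lies on a play consistent with $\sigma$. All ancestors of a consistent node are consistent, and a branch that contains infinitely many consistent nodes is a play consistent with $\sigma$. If $\sigma$ is winning, such a branch has finitely many nodes of rank $m$, because $m$ is the top rank and is odd. Thus
\begin{equation}\label{eq:wf}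
\text{if $\sigma$ is winning, no branch of $z$ contains infinitely many consistent marked nodes.}
\end{equation}

\subsection{No gate of $a$ preserves $S$}

\begin{lemma}\label{lem:nogate}
There is no $K\in\mathcal G_a$ such that $K[v]\in S$ for all $v\in L_b$.
\end{lemma}

\begin{proof}
Suppose $K$ is such a gate. We show that $T_b(z,K)\in S$ if and only if $z\in W$. Since $S\in\Gamma$, Lemma~\ref{lem:pullback} then gives $W\in\Gamma$, contrary to Lemma~\ref{lem:strict}.

If $z\notin W$, then $T_b(z,K)\in L_a$ by Lemma~\ref{lem:adam} with $d=b$, and $L_a\cap S=\emptyset$.

Let $z\in W$, and let $\sigma$ be a winning strategy of Eve. For a marked node $u$, the \emph{next marked nodes} are the marked nodes $u'$ strictly below $u$ with no marked node strictly between $u$ and $u'$. By \eqref{eq:wf} there is no infinite sequence of consistent marked nodes in which each is a next marked node of the previous one. We may therefore argue by well-founded induction, and prove $Z(u)\in S$ for a consistent marked node $u$ assuming it for all consistent next marked nodes of $u$. The case $u=\varepsilon$ is the claim $T_b(z,K)\in S$.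

Let $C_u$ be the context obtained from the subtree of $z$ at $u$ by turning the next marked nodes into holes and relabeling the nodes above them by $\lambda$. Then $Z(u)$ is $C_u$ with $K[Z(u')]$ in the hole $u'$. Let $u'$ be a consistent hole. By the induction hypothesis $Z(u')\sim v$ for some $v\in L_b$. By Lemma~\ref{lem:cong} and the assumption on $K$ we get $K[Z(u')]\sim K[v]\in S$, so $K[Z(u')]\sim v_{u'}$ for some $v_{u'}\in L_b$. Let $\hat Z$ be $C_u$ with $v_{u'}$ in the consistent holes and the original $K[Z(u')]$ in the other holes. By Lemma~\ref{lem:cong}, $Z(u)\sim\hat Z$; there may be infinitely many consistent holes, with different trees in them. It remains to show $\hat Z\in L_b$.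

The root of $\hat Z$ carries $s_b$. Contestant $b$, who owns the $\exists$-nodes, follows $\sigma$ in $C_u$. As $u$ is consistent, only consistent nodes are visited. If the play reaches a hole $u'$, it enters $v_{u'}\in L_b$, where $b$ ensures $O_b$, and (P) applies. If the play stays in $C_u$, its only switch is $s_b$ at the root and its colors are the ranks on the tail of a play consistent with $\sigma$; their $\limsup$ is even, so the play is in $O_b$. The referee owns no node of $C_u$. In a subtree $v_{u'}$ he plays his strategy for $O_\rho$. In a subtree $K[Z(u')]$ at an inconsistent hole, about which the induction tells nothing, he plays a (G1)-strategy of $K$ and never leaves $K$. A play that stays in $C_u$ has one switch. So the referee ensures $O_\rho$.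
\end{proof}

\subsection{One tree that every gate of $a$ moves out of $S$}

Lemma~\ref{lem:nogate} says that for every $K\in\mathcal G_a$ some $v\in L_b$ has $K[v]\notin S$. We need to exchange the quantifiers. This is possible because $\sim$ has finite index and because finitely many gates of $\mathcal G_a$ can be merged into one by letting $b$ choose among them.

\begin{lemma}\label{lem:y}
There is $y\in L_b$ such that $K[y]\notin S$ for all $K\in\mathcal G_a$.
\end{lemma}

\begin{proof}
Suppose not. Let $y_1,\dots,y_r\in L_b$ represent all $\sim$-classes that meet $L_b$; here $r\ge1$ as $L_b\neq\emptyset$. For each $l$ choose $K_l\in\mathcal G_a$ with $K_l[y_l]\in S$. Take a finite binary tree with at least one inner node and at least $r$ leaves, label all inner nodes by $(b,s_b)$, and attach one of $K_1,\dots,K_r$ at each leaf, each of them at least once. The result $K$ is a gate. It is in $\mathcal G_a$: every play enters some $K_l$ after finitely many steps, and there $\rho$ plays a (G1)-strategy and $a$ a (G2)-strategy of $K_l$, with (P) taking care of the prefix.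

Let $v\in L_b$, say $v\sim y_l$. Then $K[v]\sim K[y_l]$ by Lemma~\ref{lem:cong}. As $K_l[y_l]\in S$, there is $v'\in L_b$ with $K_l[y_l]\sim v'$. Let $t$ be obtained from $K[y_l]$ by replacing the subtrees $K_l[y_l]$ at the leaves that carry $K_l$ by $v'$; then $K[y_l]\sim t$ by Lemma~\ref{lem:cong}. The tree $t$ is in $L_b$. Its root carries a switch. Contestant $b$ owns all inner nodes of the finite tree, moves to a copy of $v'$, and ensures $O_b$ there. The referee plays his strategy for $O_\rho$ in the copies of $v'$ and a (G1)-strategy of $K_{l'}$ in the subtrees $K_{l'}[y_l]$ with $l'\neq l$. Hence $K[v]\sim t\in L_b$, that is, $K[v]\in S$. Since $v\in L_b$ was arbitrary, $K$ contradicts Lemma~\ref{lem:nogate}.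
\end{proof}

\subsection{Proof of Proposition~\ref{prop:even}}

Fix $y$ as in Lemma~\ref{lem:y} and let $K'=\circ\oplus y$, which is in $\mathcal G_b$ by Example~\ref{ex:exit}. Now $a$ plays the part of Eve. We show that
\begin{equation}\label{eq:final}
z\in W\iff T_a(z,K')\notin S .
\end{equation}
If $z\notin W$, then $T_a(z,K')\in L_b\subseteq S$ by Lemma~\ref{lem:adam} with $d=a$.

Let $z\in W$, and let $\sigma$ be a winning strategy of Eve. Each copy of $K'$ consists of a node of the referee and a copy of $y$ on its right; on its left is the $z$-node in front of which it stands. Let $\hat K$ be obtained from $T_a(z,K')$ by turning into holes the copies of $y$ in front of \emph{consistent} marked nodes, and keeping the others. Then $\hat K$ is a gate, since its root carries $s_a$, and $T_a(z,K')=\hat K[y]$. We claim that $\hat K\in\mathcal G_a$; the choice of $y$ then gives $T_a(z,K')\notin S$. The distinction between the two kinds of copies serves both conditions: $a$ must never be led into $y\in L_b$, so the copies that $a$ cannot avoid become holes, while the referee needs real exits where Eve's strategy no longer bounds the number of marked nodes.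

(G1) In front of a consistent marked node the referee moves left. In front of an inconsistent marked node he moves right and plays his strategy for $O_\rho$ in $y$. No hole is reached. A play that enters a copy of $y$ does so after finitely many steps and then has finitely many switches. A play that enters no copy of $y$ has an infinite traced path, and all marked nodes on this path are consistent, since in front of an inconsistent one the referee would have moved right. By \eqref{eq:wf} there are finitely many of them, and by Lemma~\ref{lem:trace} the play has finitely many switches.

(G2) Contestant $a$ follows $\sigma$, so the play comes only in front of consistent marked nodes. If the referee moves right at one of them, the play reaches a hole. Otherwise the traced path is an infinite play consistent with $\sigma$: it has finitely many nodes of rank $m$ and even $\limsup$. By Lemma~\ref{lem:trace} the final mode is $a$ and the play is in $O_a$.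

This proves \eqref{eq:final}. The complement of $S$ is in $\Gamma$, so Lemma~\ref{lem:pullback} gives $W\in\Gamma$, contrary to Lemma~\ref{lem:strict}. Hence the separator $X$ does not exist. This proves Proposition~\ref{prop:even}, and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
Both halves of the hypothesis $X\in\Delta$ are used in the dichotomy: Lemma~\ref{lem:nogate} pulls back $S$, and the last step pulls back its complement. The parity of $n$ enters in Lemma~\ref{lem:LaLb}, where the output $n$ at switches must accept, and in \eqref{eq:wf}, where $m$ must be odd. The hypothesis $(i,n)\neq(1,2)$ enters only through the transducer for the co-B\"uchi condition $O_\rho$. For $(1,2)$, with $J=\{0\}$, Sections~\ref{sec:congruence}--\ref{sec:dichotomy} apply unchanged and show that $L_a$ and $L_b$ are not separated by a language in $(1,2)\cap(0,1)$; by Proposition~\ref{prop:buchi} they are then not both in $(1,2)$.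
\end{remark}

\begin{remark}
For even $n$ with $(i,n)\neq(1,2)$, Theorem~\ref{thm:nondet} and Proposition~\ref{prop:even} together show that $L_a$ and $L_b$ are not both recognized by nondeterministic automata of index $(i,n)$. The counterexample needs alternation.
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Complexity of infinite tree languages},
\texttt{https://zls.mimuw.edu.pl/\textasciitilde niwinski/Mowy/live2.pdf}.

\bibitem{HMN}
Hummel, Michalewski, and Niwi\'nski, 2009.

\bibitem{MSS}
Muller, Schupp, and Saoudi, 1986.

\bibitem{Rabin}
Rabin, 1970.

\end{thebibliography}
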